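\title{Uniform interpolation for intuitionistic G\"odel--L\"ob logic}

\begin{abstract}
We prove that intuitionistic G\"odel--L\"ob logic $\mathsf{iGL}$ admits uniform interpolation. The proof reads boxed formulas as atoms and applies Pitts' uniform interpolation theorem for intuitionistic propositional logic. Passing through a box produces a finite system of recursive equations in which every recursive call is guarded by $\Box$, and this system is solved by the fixed point theorem. The same argument works over any consistent intermediate logic $L$: G\"odel--L\"ob logic over $L$ admits uniform interpolation if and only if $L$ does. Uniform and Craig interpolation turn out to be equivalent for these logics, and they hold for exactly seven $L$.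
\end{abstract}

\section{The problem and the results}\label{sec:intro}

Modal formulas are built from a countably infinite set of propositional variables and $\bot$ by means of $\wedge$, $\vee$, $\to$ and $\Box$. We write $\neg A$ for $A\to\bot$, $\top$ for $\bot\to\bot$, and $A\leftrightarrow B$ for $(A\to B)\wedge(B\to A)$. For a formula or set of formulas $X$, $\mathrm{Var}(X)$ is the set of variables occurring in $X$; a formula is \emph{$p$-free} if the variable $p$ does not occur in it, and $A[p{:=}S]$ is the result of substituting $S$ for $p$ in $A$.

The intuitionistic normal modal logic $\mathsf{iK}$ is axiomatized by all instances of the axioms of intuitionistic propositional logic $\mathsf{IPC}$, the axiom $\mathrm{K}$: $\Box(A\to B)\to(\Box A\to\Box B)$, modus ponens, and necessitation (from $A$ infer $\Box A$). \emph{Intuitionistic G\"odel--L\"ob logic} $\mathsf{iGL}$ is obtained by adding L\"ob's axiom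
\[
\Box(\Box A\to A)\to\Box A .
\]
In the Kripke models of Section~\ref{sec:analytic}, $\Box A$ holds at a world when $A$ holds at all its $R$-successors, and L\"ob's axiom expresses induction along a transitive relation $R$ without infinite ascending chains.

By a \emph{logic} we mean a set $\Lambda$ of formulas, in the modal or in the box-free language, that contains the axioms of $\mathsf{IPC}$ and is closed under modus ponens and substitution; $\Lambda\vdash A$ means $A\in\Lambda$.

\begin{definition}\label{def:interp}
A logic $\Lambda$ has \emph{Craig interpolation} if whenever $\Lambda\vdash A\to B$ there is a formula $I$ with $\mathrm{Var}(I)\subseteq\mathrm{Var}(A)\cap\mathrm{Var}(B)$, $\Lambda\vdash A\to I$ and $\Lambda\vdash I\to B$. It admits \emph{uniform interpolation} if for every formula $A$ and variable $p$ there are formulas $\exists pA$ and $\forall pA$ with variables in $\mathrm{Var}(A)\setminus\{p\}$ such that for every $p$-free formula $B$: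
\begin{itemize}
\item[(i)] $\Lambda\vdash A\to B$ if and only if $\Lambda\vdash\exists pA\to B$;
\item[(ii)] $\Lambda\vdash B\to A$ if and only if $\Lambda\vdash B\to\forall pA$.
\end{itemize}
\end{definition}

Taking $B=\exists pA$ in (i) gives $\Lambda\vdash A\to\exists pA$, and this in turn gives the right-to-left half of (i). The same holds for (ii). So (i) and (ii) are equivalent to the four conditions
\begin{itemize}
\item[(E1)] $\Lambda\vdash A\to\exists pA$;
\item[(E2)] if $B$ is $p$-free and $\Lambda\vdash A\to B$, then $\Lambda\vdash\exists pA\to B$;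
\item[(U1)] $\Lambda\vdash\forall pA\to A$;
\item[(U2)] if $B$ is $p$-free and $\Lambda\vdash B\to A$, then $\Lambda\vdash B\to\forall pA$.
\end{itemize}
Thus $\exists pA$ is the strongest $p$-free consequence of $A$, and $\forall pA$ is the weakest $p$-free formula that implies $A$; both are unique up to provable equivalence. A Craig interpolant depends on $A$ and $B$, whereas $\exists pA$ is a single formula that says everything $A$ says about the variables other than $p$.

\begin{lemma}\label{lem:basic}
Let $\Lambda$ be a logic.
\begin{itemize}
\item[(a)] If $\Lambda$ admits uniform interpolation, it has Craig interpolation.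
\item[(b)] Let $E,U$ have variables in $\mathrm{Var}(A)\setminus\{p\}$ and let $S$ be any formula. If $\Lambda\vdash A\to E$ and $\Lambda\vdash E\to A[p{:=}S]$, then $E$ can serve as $\exists pA$. If $\Lambda\vdash U\to A$ and $\Lambda\vdash A[p{:=}S]\to U$, then $U$ can serve as $\forall pA$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) Let $\Lambda\vdash A\to B$, let $p_1,\dots,p_k$ be the variables of $A$ not in $B$, and put $I=\exists p_k\cdots\exists p_1A$. Then $\mathrm{Var}(I)\subseteq\mathrm{Var}(A)\cap\mathrm{Var}(B)$; (E1) applied $k$ times gives $\Lambda\vdash A\to I$, and (E2) applied $k$ times gives $\Lambda\vdash I\to B$.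

(b) If $B$ is $p$-free and $\Lambda\vdash A\to B$, substitution gives $\Lambda\vdash A[p{:=}S]\to B$, hence $\Lambda\vdash E\to B$. If $\Lambda\vdash B\to A$, substitution gives $\Lambda\vdash B\to A[p{:=}S]$, hence $\Lambda\vdash B\to U$.
\end{proof}

In classical propositional logic $\mathsf{CPC}$ two substitutions always suffice: $\exists pA=A[p{:=}\top]\vee A[p{:=}\bot]$ satisfies (E1) by cases on $p\vee\neg p$ and (E2) by substitution, and $\forall pA$ is the corresponding conjunction. Intuitionistically this recipe fails. For $A=(q\to p)\wedge(p\to r)$ it gives $r\vee\neg q$, which is not a consequence of $A$ in $\mathsf{IPC}$ (substituting $q$ for $p$ and $r$ would prove $q\vee\neg q$), while Lemma~\ref{lem:basic}(b) with $S=q$ gives $\exists pA=q\to r$. That uniform interpolants nevertheless always exist is Pitts' theorem.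

\begin{theorem}[Pitts \cite{Pitts}]\label{thm:pitts}
$\mathsf{IPC}$ admits uniform interpolation.
\end{theorem}

A logic is \emph{locally tabular} if over each finite set of variables there are only finitely many formulas up to provable equivalence. For such a logic Craig interpolation yields uniform interpolation, since one can take the conjunction of all $p$-free consequences of $A$ in the variables of $A$ (Section~\ref{sec:seven}). The logic $\mathsf{iGL}$ is known to have Craig interpolation, but it is not locally tabular. Take the natural numbers as worlds, equality as the intuitionistic order, and let $kRm$ mean $k>m$. This is a model of $\mathsf{iGL}$ by Lemma~\ref{lem:sound}, and $\Box^n\bot$ holds at $k$ exactly when $k<n$. So the variable-free formulas $\bot,\Box\bot,\Box\Box\bot,\dots$ are pairwise inequivalent, and none is a theorem.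

The question whether $\mathsf{iGL}$ admits uniform interpolation is therefore whether an infinite family of consequences can always be compressed into one formula. A positive answer is conjectured in \cite{Seq}. The propositional part is no obstacle, by Theorem~\ref{thm:pitts}. The box is: reasoning under a box may reuse all boxed assumptions, so an attempt to define $\exists pA$ by recursion on modal depth runs in a circle. But the circle always passes through a box, and L\"ob's axiom is the principle that makes such circular definitions solvable and circular proofs correct. This supports the conjecture, and it is how we prove it.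

\begin{theorem}\label{thm:A}
$\mathsf{iGL}$ admits uniform interpolation.
\end{theorem}

The proof uses Theorem~\ref{thm:pitts} as a black box, and so it applies to other propositional bases. An \emph{intermediate logic} is a logic $L$ in the box-free language; it is \emph{consistent} if $\bot\notin L$. Let $\mathsf{GL}_L$ be the least set of modal formulas that contains all substitution instances of members of $L$ by modal formulas and all instances of $\mathrm K$ and L\"ob's axiom, and is closed under modus ponens and necessitation. It is closed under substitution, because a substitution can be applied to every line of a derivation. We have $\mathsf{GL}_{\mathsf{IPC}}=\mathsf{iGL}$, and $\mathsf{GL}_{\mathsf{CPC}}$ is classical G\"odel--L\"ob logic $\mathsf{GL}$.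

\begin{theorem}\label{thm:B}
For every consistent intermediate logic $L$: $\mathsf{GL}_L$ admits uniform interpolation if and only if $L$ does.
\end{theorem}

\begin{corollary}\label{cor:C}
For a consistent intermediate logic $L$ the following are equivalent: \textup{(a)} $L$ has Craig interpolation; \textup{(b)} $L$ admits uniform interpolation; \textup{(c)} $\mathsf{GL}_L$ has Craig interpolation; \textup{(d)} $\mathsf{GL}_L$ admits uniform interpolation. Exactly seven such $L$ satisfy them.
\end{corollary}

Theorem~\ref{thm:A} is the case $L=\mathsf{IPC}$ of Theorem~\ref{thm:B}, by Theorem~\ref{thm:pitts}. Section~\ref{sec:examples} shows the method on two formulas. Its two tools are the fixed point lemma (Section~\ref{sec:fix}) and a reduction of provability in $\mathsf{GL}_L$ to provability in $L$ from finitely many extra premises (Section~\ref{sec:analytic}). The interpolants are built in Section~\ref{sec:construction}; the converse direction of Theorem~\ref{thm:B} and Corollary~\ref{cor:C} are proved in Section~\ref{sec:seven}.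

\section{Atoms and derived rules}\label{sec:prelim}

From now on $L$ is a fixed consistent intermediate logic and $\vdash C$ means $\mathsf{GL}_L\vdash C$. A reader interested only in Theorem~\ref{thm:A} may take $L=\mathsf{IPC}$ throughout. Finite conjunctions and disjunctions are taken in some fixed order, with $\bigwedge\emptyset=\top$ and $\bigvee\emptyset=\bot$. We put $\boxdot B=B\wedge\Box B$ and, for a set $\Gamma$ of formulas,
\[
\Box\Gamma=\{\Box G: G\in\Gamma\},\qquad \Gamma^+=\Gamma\cup\Box\Gamma .
\]

\paragraph{Auxiliary variables.} We extend the language by a countably infinite set $Z$ of new variables, which will serve as unknowns. They have to be new to every formula $B$ against which an interpolant is tested, and $B$ is not given in advance; this is why they are taken from outside the language. If a $Z$-free formula has a derivation in the extended language, replacing all variables of $Z$ by $\bot$ turns it into a derivation in the original language. So $\vdash$ is unambiguous.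

\paragraph{Atoms.} An \emph{atom} is a variable (possibly in $Z$) or a formula of the form $\Box D$. Every modal formula $\varphi$ is built in a unique way from atoms and $\bot$ by $\wedge,\vee,\to$; the atoms so used form the set $\mathrm{At}(\varphi)$. For example, the atoms of $p\wedge\Box(p\to\Box q)$ are $p$ and $\Box(p\to\Box q)$, but not $\Box q$. For a set $P$ of atoms, $\varphi$ is \emph{$P$-free} if $\mathrm{At}(\varphi)\cap P=\emptyset$. An \emph{atom substitution} assigns formulas to atoms and commutes with $\bot,\wedge,\vee,\to$; it does not look inside boxes.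

We write $X\vdash_LC$ if $C$ can be derived by modus ponens from $X$ and modal instances of members of $L$. Fix a bijection between the atoms and the variables of the box-free language. It translates modal formulas into box-free ones, and, since $L$ is closed under substitution and modus ponens, $\vdash_LC$ holds exactly when the translation of $C$ lies in $L$. So $\vdash_L$ is the logic $L$ with atoms in the role of variables, and it has the following properties.
\begin{itemize}
\item[(P1)] Deduction theorem: $X,B\vdash_LC$ if and only if $X\vdash_LB\to C$. (The only rule is modus ponens and $L\supseteq\mathsf{IPC}$.)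
\item[(P2)] If $X\vdash_LC$ and $s$ is an atom substitution, then $s(X)\vdash_Ls(C)$.
\item[(P3)] If $X$ is finite and $X\vdash_LC$, then $\vdash\bigwedge X\to C$.
\item[(P4)] Suppose $L$ admits uniform interpolation. For every formula $\varphi$ and finite set $P$ of atoms there are formulas $\exists^LP\,\varphi$ and $\forall^LP\,\varphi$ with atoms in $\mathrm{At}(\varphi)\setminus P$ such that $\varphi\vdash_L\exists^LP\,\varphi$, $\ \forall^LP\,\varphi\vdash_L\varphi$, and for every $P$-free $\beta$: if $\varphi\vdash_L\beta$ then $\exists^LP\,\varphi\vdash_L\beta$, and if $\beta\vdash_L\varphi$ then $\beta\vdash_L\forall^LP\,\varphi$.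
\end{itemize}
For one atom, (P4) is (E1)--(U2) transported along the bijection; several atoms are eliminated one after the other. The test of Lemma~\ref{lem:basic}(b) applies to $\exists^LP$ and $\forall^LP$ with an atom substitution that moves only atoms of $P$, by (P2).

\paragraph{Modal rules.} Necessitation and $\mathrm K$ give monotonicity (from $\vdash B\to C$ infer $\vdash\Box B\to\Box C$), $\vdash\Box\top$, and $\vdash\Box(B\wedge C)\leftrightarrow\Box B\wedge\Box C$. We use these without mention.

\begin{lemma}\label{lem:rules}
Let $\Gamma$ be a finite set of formulas.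
\begin{itemize}
\item[(4)] $\vdash\Box A\to\Box\Box A$.
\item[(N)] If $\vdash E\wedge\bigwedge\Gamma^+\to G$, then $\vdash\Box E\wedge\bigwedge\Box\Gamma\to\Box G$.
\item[(L)] If $\vdash E\wedge\bigwedge\Gamma^+\wedge\Box G\to G$, then $\vdash\Box E\wedge\bigwedge\Box\Gamma\to\Box G$.
\item[(LR)] If $\vdash\Box\Theta\to\Theta$, then $\vdash\Theta$.
\item[(Rep)] $\vdash\boxdot(B\leftrightarrow C)\to\bigl(\varphi[z{:=}B]\leftrightarrow\varphi[z{:=}C]\bigr)$. In particular, if $\vdash B\leftrightarrow C$ then $\vdash\varphi[z{:=}B]\leftrightarrow\varphi[z{:=}C]$.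
\end{itemize}
For $E=\top$ the conjuncts $E$ and $\Box E$ in \textup{(N)} and \textup{(L)} can be omitted.
\end{lemma}

\begin{proof}
(4) Put $B=A\wedge\Box A$. Since $\vdash\Box B\to\Box A$, we have $\vdash A\to(\Box B\to B)$. Monotonicity gives $\vdash\Box A\to\Box(\Box B\to B)$, L\"ob's axiom gives $\vdash\Box A\to\Box B$, and $\vdash\Box B\to\Box\Box A$.

(N) Monotonicity gives $\vdash\Box E\wedge\Box\bigwedge\Gamma^+\to\Box G$. For each $D\in\Gamma$, $\Box D$ implies $\Box D$ and, by (4), $\Box\Box D$; so $\vdash\bigwedge\Box\Gamma\to\Box\bigwedge\Gamma^+$.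

(L) Apply (N) to $\vdash E\wedge\bigwedge\Gamma^+\to(\Box G\to G)$ and then L\"ob's axiom.

(LR) Necessitation and L\"ob's axiom give $\vdash\Box\Theta$, and modus ponens gives $\vdash\Theta$.

(Rep) Induction on $\varphi$. For variables and $\bot$ the claim is immediate, and $\wedge,\vee,\to$ respect $\leftrightarrow$ in $\mathsf{IPC}$. For $\Box\varphi$, the induction hypothesis has the form of the premise of (N) with $\Gamma=\{B\leftrightarrow C\}$, so $\Box(B\leftrightarrow C)$ implies $\Box(\varphi[z{:=}B]\leftrightarrow\varphi[z{:=}C])$, and this implies $\Box\varphi[z{:=}B]\leftrightarrow\Box\varphi[z{:=}C]$ by $\mathrm K$.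
\end{proof}

Rule (L) is the form in which the box will be handled: to prove $\Box G$ from $\Box\Gamma$, prove $G$ from $\Gamma$, $\Box\Gamma$ and $\Box G$.

\section{Two examples}\label{sec:examples}

In this section $L=\mathsf{IPC}$. To eliminate $p$ from $A$ with Pitts' theorem we must eliminate every atom that contains $p$. Done naively this loses all modal information. The remedy is to add premises, called \emph{links}, that tie the doomed atoms to new $p$-free atoms.

\begin{example}\label{ex:one}
Let $A=\Box p\wedge\Box(p\to q)$. Then $\exists pA=\Box q$ by Lemma~\ref{lem:basic}(b) with $S=\top$. Put $a=\Box p$, $b=\Box(p\to q)$ and $P=\{p,a,b\}$. The naive attempt gives $\exists^LP\,(a\wedge b)=\top$, which is too weak since $\Box q$ is not a theorem (its instance $\Box\bot$ is not).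

Let $\Gamma=\{p,\,p\to q\}$. By (N), every $p$-free consequence $e$ of $\bigwedge\Gamma^+$ yields the $p$-free consequence $\Box e$ of $A$. Let $e$ denote the strongest one, still unknown, let the variable $x$ stand for $\Box e$, and add the link $a\wedge b\to x$. Then
\[
\exists^LP\,\bigl(a\wedge b\wedge(a\wedge b\to x)\bigr)=x ,
\]
as one sees by substituting $\top$ for $a$ and $b$. To find $e$ we do the same for $\bigwedge\Gamma^+$. This conjunction contains $a$ and $b$ again, so the link fires again:
\[
\exists^LP\,\bigl(p\wedge(p\to q)\wedge a\wedge b\wedge(a\wedge b\to x)\bigr)=q\wedge x .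
\]
The unknown $e$ must therefore satisfy $e\leftrightarrow q\wedge\Box e$. The recursion does not descend, but the recursive call stands under a box. A solution is $e=q\wedge\Box q$, because $\vdash\Box(q\wedge\Box q)\leftrightarrow\Box q$ by (4). The resulting interpolant $\Box e$ is equivalent to $\Box q$, as it should be.
\end{example}

\begin{example}\label{ex:two}
Let $A=\Box p\wedge(\Box(p\wedge q)\to r)$. Then $\exists pA=\Box q\to r$, again by Lemma~\ref{lem:basic}(b) with $S=\top$; this is not a theorem, since its instance $\Box\top\to\bot$ is not. Put $a=\Box p$, $b=\Box(p\wedge q)$, $P=\{p,a,b\}$. The naive attempt gives $\exists^LP\,(a\wedge(b\to r))=\top$ (substitute $\top$ for $a$ and $\bot$ for $b$).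

Here the doomed atom $b$ has to be \emph{proved} before $A$ yields anything. By (L), if $u$ is $p$-free and $\vdash u\wedge p\wedge a\wedge b\to p\wedge q$, then $\vdash\Box u\wedge a\to b$. Let $u$ be the weakest such formula, let $y$ stand for $\Box u$, and add the link $a\wedge y\to b$. Then
\begin{align*}
\exists^LP\,\bigl(a\wedge(b\to r)\wedge(a\wedge y\to b)\bigr)&=y\to r,\\
\forall^LP\,\bigl(p\wedge a\wedge b\wedge(a\wedge y\to b)\to p\wedge q\bigr)&=q ,
\end{align*}
by substituting $a{:=}\top$, $b{:=}y$ in the first line and $\top$ for $p,a,b$ in the second. So $u=q$, $y$ stands for $\Box q$, and the interpolant is $\Box q\to r$. An existential interpolant has called on a universal one; the two kinds must be constructed together.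
\end{example}

In both examples we chose the one link that matters and knew the answer in advance. The general construction includes all links that can be formed from subformulas of $A$. Three things then need proof: that the equations can be solved, that the links are sound once the solutions are inserted, and that they capture \emph{all} modal reasoning from $A$ to any $p$-free $B$.

\section{Fixed points}\label{sec:fix}

\begin{lemma}\label{lem:fix}
Let $\varphi_1,\dots,\varphi_n$ be formulas and $z_1,\dots,z_n$ distinct variables. There are formulas $\psi_1,\dots,\psi_n$ with variables in $\bigcup_i\mathrm{Var}(\varphi_i)\setminus\{z_1,\dots,z_n\}$ such that $\vdash\psi_i\leftrightarrow\varphi_i[z_j{:=}\Box\psi_j]_{j\le n}$ for all $i\le n$.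
\end{lemma}

\begin{proof}
Induction on $n$; for $n=0$ there is nothing to prove. Let $n\ge1$. We first solve the last equation for $z_n$, treating the other $z_j$ as parameters. Put
\[
S=\varphi_n[z_n{:=}\top],\qquad\chi=\varphi_n[z_n{:=}\Box S].
\]
The point of this choice is that under the assumption $\Box S$ the formulas $\Box S$ and $\top$ are equivalent, also under boxes: by (4), $\vdash\Box S\to\boxdot(\top\leftrightarrow\Box S)$. Hence (Rep) gives
\begin{equation}\label{eq:star}
\vdash\Box S\to(S\leftrightarrow\chi).
\end{equation}
Monotonicity and (4) turn \eqref{eq:star} into $\vdash\Box S\to\Box(S\leftrightarrow\chi)$, so $\vdash\Box S\to\Box\chi$. Conversely, \eqref{eq:star} gives $\vdash\chi\to(\Box S\to S)$, so $\vdash\Box\chi\to\Box(\Box S\to S)$, and $\vdash\Box\chi\to\Box S$ by L\"ob's axiom. Thus $\vdash\Box S\leftrightarrow\Box\chi$, and (Rep) gives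
\begin{equation}\label{eq:chi}
\vdash\chi\leftrightarrow\varphi_n[z_n{:=}\Box\chi].
\end{equation}
The variables of $\chi$ lie in $\mathrm{Var}(\varphi_n)\setminus\{z_n\}$. Apply the induction hypothesis to $\varphi_i'=\varphi_i[z_n{:=}\Box\chi]$, $i<n$, and $z_1,\dots,z_{n-1}$. This gives $\psi_1,\dots,\psi_{n-1}$ that contain none of $z_1,\dots,z_n$. Let $s$ be the substitution $[z_j{:=}\Box\psi_j]_{j<n}$ and put $\psi_n=s(\chi)$. For every formula $\varphi$ we have $s(\varphi[z_n{:=}\Box\chi])=\varphi[z_j{:=}\Box\psi_j]_{j\le n}$. For $\varphi=\varphi_i$ with $i<n$ this turns $\vdash\psi_i\leftrightarrow s(\varphi_i')$ into the $i$-th equivalence, and applying $s$ to \eqref{eq:chi} gives the $n$-th.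
\end{proof}

For $\varphi=q\wedge z$ the proof yields $q\wedge\Box q$ up to equivalence, the solution of Example~\ref{ex:one}. For $\varphi=\neg z$ it yields $\neg\Box\bot$ as a solution of $\psi\leftrightarrow\neg\Box\psi$. This second equation shows that both the guard and L\"ob's axiom are needed. The unguarded equation $\psi\leftrightarrow\neg\psi$ has no solution in a consistent logic. And $\psi\leftrightarrow\neg\Box\psi$ has none in $\mathsf{iK}$: erasing all boxes maps theorems of $\mathsf{iK}$ to theorems of $\mathsf{IPC}$, and it would produce a solution of the unguarded equation.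

\section{Reduction to the propositional base}\label{sec:analytic}

Property (P4) speaks about $\vdash_L$, while we start from a theorem $A\to B$ of $\mathsf{GL}_L$, whose derivation may contain arbitrary formulas. We show that such a derivation can be replaced by one that alternates reasoning in $L$ with applications of rule (L) to boxed subformulas of $A$ and $B$ only. The number of alternations will later be the parameter of an induction.

Let $\Omega$ be a finite set of formulas closed under subformulas, and let $\Omega_\Box=\{D:\Box D\in\Omega\}$. Note that $\Gamma^+\subseteq\Omega$ whenever $\Gamma\subseteq\Omega_\Box$. Put $F_0=\emptyset$ and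
\[
F_{n+1}=\Bigl\{\textstyle\bigwedge\Box\Gamma\to\Box G\ :\ \Gamma\cup\{G\}\subseteq\Omega_\Box,\ \ \Gamma^+\cup\{\Box G\}\cup F_n\vdash_LG\Bigr\}.
\]
For instance, if the boxed formulas involved lie in $\Omega$, then $F_1$ contains $\Box p\wedge\Box(p\to q)\to\Box q$, $\ \Box p\to\Box\Box p$ and $\Box(\Box p\to p)\to\Box p$, and $F_2$ contains $\Box\Box p\wedge\Box\Box(p\to q)\to\Box\Box q$. We have $F_0\subseteq F_1$, and $F_{n-1}\subseteq F_n$ implies $F_n\subseteq F_{n+1}$. Since there are only finitely many pairs $(\Gamma,G)$, the chain stabilizes: $F_N=F_{N+1}$ for some $N$. Put $F=F_N$ and write $X\vdash_FC$ for $X\cup F\vdash_LC$. By induction on $n$, (P3) and (L), all members of $F_n$ are theorems of $\mathsf{GL}_L$. The content of this section is that, inside $\Omega$, no other modal theorems are needed.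

\begin{proposition}\label{prop:analytic}
If $X\cup\{C\}\subseteq\Omega$ and $\vdash\bigwedge X\to C$, then $X\vdash_FC$.
\end{proposition}

The proof builds a countermodel from the sets that are closed under $\vdash_F$. A \emph{model} consists of a partially ordered set $(W,\le)$, a relation $R$ on $W$ such that $w\le w'$ and $w'Rv$ imply $wRv$, and an upset (upward closed subset) $V(q)$ of $W$ for each variable $q$. Truth sets are defined by $\|q\|=V(q)$, $\|\bot\|=\emptyset$, $\|B\wedge C\|=\|B\|\cap\|C\|$, $\|B\vee C\|=\|B\|\cup\|C\|$, and
\begin{align*}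
\|B\to C\|&=\{w:\ \text{every }v\ge w\text{ in }\|B\|\text{ is in }\|C\|\},\\
\|\Box B\|&=\{w:\ \text{every }v\text{ with }wRv\text{ is in }\|B\|\}.
\end{align*}
All truth sets are upsets; for $\Box B$ this is the condition linking $\le$ and $R$. A formula is \emph{valid} in the model if its truth set is $W$, and $B\to C$ is valid exactly when $\|B\|\subseteq\|C\|$. The relation $R$ is \emph{conversely well-founded} if every nonempty subset of $W$ has an element with no $R$-successor in that subset.

\begin{lemma}\label{lem:sound}
In a model in which $R$ is transitive and conversely well-founded, all theorems of $\mathsf{iGL}$ are valid. If in addition all modal instances of members of $L$ are valid, then all theorems of $\mathsf{GL}_L$ are valid.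
\end{lemma}

\begin{proof}
Instances of theorems of $\mathsf{IPC}$ are valid by the soundness of intuitionistic Kripke semantics, since atoms are interpreted by upsets. Modus ponens and necessitation preserve validity. For $\mathrm K$, let $w\in\|\Box(A\to B)\|$, $w\le v\in\|\Box A\|$ and $vRu$. Then $wRu$, so $u\in\|A\to B\|$; also $u\in\|A\|$, so $u\in\|B\|$. For L\"ob's axiom, let $w\in\|\Box(\Box A\to A)\|$ and suppose that $U=\{u:wRu,\ u\notin\|A\|\}$ is nonempty. Choose $u\in U$ with no $R$-successor in $U$. If $uRu'$, then $wRu'$ by transitivity and $u'\notin U$, so $u'\in\|A\|$. Hence $u\in\|\Box A\|$. As $u\in\|\Box A\to A\|$, we get $u\in\|A\|$, a contradiction. So $U=\emptyset$ and $w\in\|\Box A\|$.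
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:analytic}]
The model must validate instances of $L$ by formulas outside $\Omega$, about which a subset of $\Omega$ carries no information. We therefore work in the set $\mathrm{Fm}$ of all formulas built by $\bot,\wedge,\vee,\to$ from the finitely many atoms that belong to $\Omega$. Since $\Omega$ is closed under subformulas, $\Omega\subseteq\mathrm{Fm}$.

\emph{Step 1: worlds.} Let $W$ be the set of all $w\subseteq\mathrm{Fm}$ that are \emph{closed} ($\varphi\in\mathrm{Fm}$ and $w\vdash_F\varphi$ imply $\varphi\in w$), \emph{consistent} ($\bot\notin w$) and \emph{prime} ($\varphi\vee\psi\in w$ implies $\varphi\in w$ or $\psi\in w$), ordered by inclusion. We claim: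
\begin{equation}\label{eq:ext}
\text{if }Y\cup\{\gamma\}\subseteq\mathrm{Fm}\text{ and }Y\nvdash_F\gamma,\text{ there is }w\in W\text{ with }Y\subseteq w,\ \gamma\notin w .
\end{equation}
Enumerate $\mathrm{Fm}$ and, starting from $Y$, add each formula in turn if $\gamma$ stays underivable. Since derivations are finite, the resulting set $w$ satisfies $w\nvdash_F\gamma$, and $w,\varphi\vdash_F\gamma$ for every $\varphi\in\mathrm{Fm}\setminus w$. If $w\vdash_F\varphi$ with $\varphi\in\mathrm{Fm}\setminus w$, then $w\vdash_F\gamma$; so $w$ is closed. If $\varphi\vee\psi\in w$ and $\varphi,\psi\notin w$, then $w\vdash_F\varphi\to\gamma$ and $w\vdash_F\psi\to\gamma$ by (P1), so $w\vdash_F\gamma$; so $w$ is prime. Finally $\gamma,\bot\notin w$ because $w\nvdash_F\gamma$.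

\emph{Step 2: propositional connectives.} For $\varphi\in\mathrm{Fm}$ let $[\varphi]=\{w\in W:\varphi\in w\}$, an upset. Then $[\bot]=\emptyset$ by consistency, $[\varphi\wedge\psi]=[\varphi]\cap[\psi]$ by closure, and $[\varphi\vee\psi]=[\varphi]\cup[\psi]$ by closure and primeness. Moreover $w\in[\varphi\to\psi]$ if and only if every $v\supseteq w$ in $[\varphi]$ is in $[\psi]$. Indeed, if $\varphi\to\psi\in w\subseteq v$ and $\varphi\in v$, then $\psi\in v$ by closure; if $\varphi\to\psi\notin w$, then $w,\varphi\nvdash_F\psi$ by (P1) and closure, and \eqref{eq:ext} gives $v\supseteq w\cup\{\varphi\}$ with $\psi\notin v$. These are the clauses that define truth sets. So in any model on $(W,\subseteq)$, for box-free $\chi(q_1,\dots,q_k)$ and $\varphi_i\in\mathrm{Fm}$,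
\begin{equation}\label{eq:hom}
\|C_i\|=[\varphi_i]\ \text{ for all }i\quad\text{implies}\quad\|\chi(C_1,\dots,C_k)\|=[\chi(\varphi_1,\dots,\varphi_k)].
\end{equation}

\emph{Step 3: the relation $R$.} Let $w_\Box$ be the set of boxed formulas of $\Omega$ that lie in $w$. Define $wRv$ to mean that $D,\Box D\in v$ for all $\Box D\in w_\Box$, and $v_\Box\not\subseteq w_\Box$. The second condition makes $R$ strict: $wRv$ implies $w_\Box\subsetneq v_\Box$. As $\Omega$ is finite, an element $u$ of a nonempty subset with $|u_\Box|$ maximal has no $R$-successor in the subset, so $R$ is conversely well-founded. If $wRvRu$ and $\Box D\in w_\Box$, then $\Box D\in v_\Box$, so $D,\Box D\in u$; and $w_\Box\subsetneq v_\Box\subseteq u_\Box$. So $R$ is transitive. From the definition,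
\begin{equation}\label{eq:dagger}
w_\Box\subseteq w'_\Box\ \text{ and }\ w'Rv\quad\text{imply}\quad wRv ,
\end{equation}
since $v_\Box\subseteq w_\Box$ would give $v_\Box\subseteq w'_\Box$. In particular $w\subseteq w'$ and $w'Rv$ imply $wRv$. With $V(q)=[q]$ for variables $q\in\Omega$ and $V(q)=\emptyset$ otherwise, we obtain a model.

\emph{Step 4: the model validates $\mathsf{GL}_L$.} We show by induction that for every modal formula $C$, in $\Omega$ or not, there is $\varphi\in\mathrm{Fm}$ with $\|C\|=[\varphi]$. For variables take $q$ or $\bot$; for $\bot,\wedge,\vee,\to$ use Step~2. For $\Box B$, property \eqref{eq:dagger} shows that $w\in\|\Box B\|$ and $w_\Box\subseteq w'_\Box$ imply $w'\in\|\Box B\|$. Since $w'\in[\bigwedge w_\Box]$ means exactly $w_\Box\subseteq w'_\Box$, the set $\|\Box B\|$ is the union of the sets $[\bigwedge w_\Box]$ for $w\in\|\Box B\|$. There are finitely many sets $w_\Box$, so $\|\Box B\|=[\varphi]$ where $\varphi$ is the disjunction of the distinct formulas $\bigwedge w_\Box$, $w\in\|\Box B\|$. Now let $\chi(q_1,\dots,q_k)\in L$ and let $C_1,\dots,C_k$ be modal formulas with $\|C_i\|=[\varphi_i]$.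 The formula $\chi(\varphi_1,\dots,\varphi_k)\in\mathrm{Fm}$ is an instance of a member of $L$, so it lies in every world by closure, and $\chi(C_1,\dots,C_k)$ is valid by \eqref{eq:hom}. By Lemma~\ref{lem:sound} all theorems of $\mathsf{GL}_L$ are valid.

\emph{Step 5: $\|C\|=[C]$ for $C\in\Omega$.} Induction on $C$; by Step~2 only $C=\Box D$ remains. If $\Box D\in w$ and $wRv$, then $D\in v$, so $v\in\|D\|$. Let $\Box D\notin w$ and put $\Gamma=\{G:\Box G\in w_\Box\}\subseteq\Omega_\Box$. If $\Gamma^+\cup\{\Box D\}\vdash_FD$, then $\bigwedge\Box\Gamma\to\Box D$ lies in $F_{N+1}=F$, so $w\vdash_F\Box D$ and $\Box D\in w$ by closure, a contradiction. Hence \eqref{eq:ext} gives $v\in W$ with $\Gamma^+\cup\{\Box D\}\subseteq v$ and $D\notin v$. Then $wRv$, where $\Box D\in v_\Box\setminus w_\Box$ provides the strictness; this is the role of the premise $\Box G$ in the definition of $F_{n+1}$. As $v\notin\|D\|$, we have $w\notin\|\Box D\|$.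

\emph{Conclusion.} If $X\nvdash_FC$, take $w\in W$ with $X\subseteq w$ and $C\notin w$. By Step~5, $w\in\|\bigwedge X\|$ and $w\notin\|C\|$, so $\bigwedge X\to C$ is not valid, and by Step~4 it is not a theorem of $\mathsf{GL}_L$.
\end{proof}

\begin{remark}
For $L=\mathsf{IPC}$, Step~4 is replaced by the first sentence of Lemma~\ref{lem:sound}. One may then take as worlds the closed, consistent, prime subsets of $\Omega$ itself, with Steps~1 and~2 restricted to formulas of $\Omega$, and the model is finite.
\end{remark}

\section{The interpolants}\label{sec:construction}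

In this section $L$ admits uniform interpolation. Fix a $Z$-free formula $A$ and a variable $p\notin Z$. Let $\Sigma$ be the set of subformulas of $A$ and $\Sigma_\Box=\{D:\Box D\in\Sigma\}$. As the examples show, passing through a box replaces $A$ by other sets of subformulas. So we construct, simultaneously for all $X\subseteq\Sigma$ and $D\in\Sigma$, formulas $e_X$ and $a_{X,D}$ that will play the roles of $\exists p\bigwedge X$ and $\forall p(\bigwedge X\to D)$.

The atoms to be eliminated form the finite set
\[
P=\{p\}\cup\{\Box D\in\Sigma:\ p\in\mathrm{Var}(D)\}.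
\]
It contains all atoms in $\Sigma$ that contain $p$, so that the interpolants become $p$-free, and no others, so that every $p$-free formula is $P$-free.

To see which links are needed, let $\Delta$ be the set of subformulas of a $p$-free formula $B$ and consider a member $\bigwedge\Box\Gamma_1\wedge\bigwedge\Box\Gamma_2\to\Box G$ of the set $F$ for $\Omega=\Sigma\cup\Delta$, with $\Box\Gamma_1\subseteq\Sigma$ and $\Box\Gamma_2\subseteq\Delta$. It mixes doomed atoms with material from $B$. We want to cut it into a part that depends on $A$ alone and can be placed under the quantifier, and a $p$-free part that can be moved past the quantifier. If $\Box G\in\Delta$ we cut at $\Box e_{\Gamma_1^+}$, as in Example~\ref{ex:one}; otherwise we cut at $\Box a_{Y,G}$ with $Y=\Gamma_1^+\cup\{\Box G\}$, as in Example~\ref{ex:two}.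

Choose distinct variables $x_X,\ y_{X,D}\in Z$ for $X\subseteq\Sigma$, $D\in\Sigma$, to stand for $\Box e_X$ and $\Box a_{X,D}$. Let $T$ be the finite set of \emph{links}
\begin{itemize}
\item[(T1)] $\bigwedge\Box\Gamma\to x_{\Gamma^+}$, for $\Gamma\subseteq\Sigma_\Box$;
\item[(T2)] $\bigwedge\Box\Gamma\wedge y_{\Gamma^+\cup\{\Box D\},\,D}\to\Box D$, for $\Gamma\cup\{D\}\subseteq\Sigma_\Box$.
\end{itemize}
Using (P4), define for $X\subseteq\Sigma$ and $D\in\Sigma$
\[
\varepsilon_X=\exists^LP\,\Bigl(\bigwedge X\wedge\bigwedge T\Bigr),\qquad
\alpha_{X,D}=\forall^LP\,\Bigl(\bigwedge X\wedge\bigwedge T\to D\Bigr).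
\]
The atoms of these formulas are variables of $A$ other than $p$, $p$-free boxed formulas of $\Sigma$, and $x$'s and $y$'s. So their variables are $x$'s, $y$'s and members of $\mathrm{Var}(A)\setminus\{p\}$. Apply Lemma~\ref{lem:fix} to all $\varepsilon_X$ and $\alpha_{X,D}$ at once, with the variables $x_X$ and $y_{X,D}$. It gives formulas $e_X$, $a_{X,D}$ with variables in $\mathrm{Var}(A)\setminus\{p\}$ such that
\begin{equation}\label{eq:fix}
\vdash e_X\leftrightarrow\sigma(\varepsilon_X),\qquad\vdash a_{X,D}\leftrightarrow\sigma(\alpha_{X,D}),
\end{equation}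
where $\sigma$ is the atom substitution with $\sigma(x_X)=\Box e_X$, $\sigma(y_{X,D})=\Box a_{X,D}$ that fixes all other atoms. (The $x$'s and $y$'s do not occur inside boxes in $\varepsilon_X$, $\alpha_{X,D}$, so on these formulas $\sigma$ agrees with the substitution of Lemma~\ref{lem:fix}.) It fixes every $Z$-free formula. Let $\sigma(T)=\{\sigma(\tau):\tau\in T\}$.

The quantifiers were applied before $\sigma$, with $T$ in place of $\sigma(T)$, because $\sigma$ was not yet available. The next lemma shows that the extremal properties survive the substitution.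

\begin{lemma}\label{lem:transfer}
Let $\beta$ be $Z$-free and $p$-free, $X\subseteq\Sigma$ and $D\in\Sigma$.
\begin{itemize}
\item[(i)] If $X,\sigma(T)\vdash_L\beta$, then $\sigma(\varepsilon_X)\vdash_L\beta$.
\item[(ii)] If $\beta,X,\sigma(T)\vdash_LD$, then $\beta\vdash_L\sigma(\alpha_{X,D})$.
\end{itemize}
\end{lemma}

\begin{proof}
Let $\delta$ be the conjunction of the formulas $z\leftrightarrow\sigma(z)$, where $z$ ranges over the $x$'s and $y$'s. It is $p$-free because the $e$'s and $a$'s are, so $\delta$ and $\beta$ are $P$-free. From the shape of the links, $\tau,\delta\vdash_L\sigma(\tau)$ for each $\tau\in T$. Also $\sigma(\beta)=\beta$, and $\vdash_L\sigma(\delta)$ since $\sigma(\delta)$ is a conjunction of formulas $\sigma(z)\leftrightarrow\sigma(z)$.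

(i) We have $X,T,\delta\vdash_L\beta$, so $\bigwedge X\wedge\bigwedge T\vdash_L\delta\to\beta$, and $\varepsilon_X\vdash_L\delta\to\beta$ by (P4). By (P2), $\sigma(\varepsilon_X)\vdash_L\sigma(\delta)\to\beta$.

(ii) We have $\beta,\delta,X,T\vdash_LD$, so $\beta\wedge\delta\vdash_L\bigwedge X\wedge\bigwedge T\to D$, and $\beta\wedge\delta\vdash_L\alpha_{X,D}$ by (P4). By (P2), $\beta\wedge\sigma(\delta)\vdash_L\sigma(\alpha_{X,D})$.
\end{proof}

We now prove the analogues of (E1) and (U1). They follow from the links $\sigma(T)$, and the links follow from the boxed versions of the very statements to be proved. Rule (LR) closes this circle.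

\begin{proposition}\label{prop:sound}
For all $X\subseteq\Sigma$ and $D\in\Sigma$: $\ \vdash\bigwedge X\to e_X$ and $\vdash\bigwedge X\wedge a_{X,D}\to D$.
\end{proposition}

\begin{proof}
Let $\Theta$ be the conjunction of these finitely many formulas. We first show $\vdash\Box\Theta\to\sigma(\tau)$ for each link $\tau$. For (T1), $\vdash\Theta\wedge\bigwedge\Gamma^+\to e_{\Gamma^+}$, so (N) gives $\vdash\Box\Theta\wedge\bigwedge\Box\Gamma\to\Box e_{\Gamma^+}$. For (T2), let $Y=\Gamma^+\cup\{\Box D\}$. Then $\vdash\Theta\wedge a_{Y,D}\wedge\bigwedge\Gamma^+\wedge\Box D\to D$, so (L) with $E=\Theta\wedge a_{Y,D}$ gives $\vdash\Box\Theta\wedge\Box a_{Y,D}\wedge\bigwedge\Box\Gamma\to\Box D$.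

By (P4), $X,T\vdash_L\varepsilon_X$ and $X,T,\alpha_{X,D}\vdash_LD$. By (P2), $X,\sigma(T)\vdash_L\sigma(\varepsilon_X)$ and $X,\sigma(T),\sigma(\alpha_{X,D})\vdash_LD$. With (P3) and \eqref{eq:fix} this gives $\vdash\bigwedge\sigma(T)\to\Theta$. Hence $\vdash\Box\Theta\to\Theta$, and $\vdash\Theta$ by (LR).
\end{proof}

The analogues of (E2) and (U2) are proved by induction along the chain $F_n$. For the induction to go through, (E2) is stated with $p$-free side premises $\Pi$, which absorb the parts $\Gamma_2^+$ and $\Box G$ of a cut formula.

\begin{proposition}\label{prop:complete}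
Let $X\subseteq\Sigma$ and $D\in\Sigma$, let $\Pi$ be a finite set of formulas and $C$ a formula, with $\Pi$ and $C$ both $p$-free and $Z$-free.
\begin{itemize}
\item[(i)] If $\vdash\bigwedge X\wedge\bigwedge\Pi\to C$, then $\vdash e_X\wedge\bigwedge\Pi\to C$.
\item[(ii)] If $\vdash\bigwedge X\wedge\bigwedge\Pi\to D$, then $\vdash\bigwedge\Pi\to a_{X,D}$.
\end{itemize}
\end{proposition}

\begin{proof}
Let $\Delta$ be the set of subformulas of formulas in $\Pi\cup\{C\}$; its members are $p$-free and $Z$-free. Let $\Delta_\Box=\{G:\Box G\in\Delta\}$ and form the sets $F_n$ of Section~\ref{sec:analytic} for $\Omega=\Sigma\cup\Delta$, so that $\Omega_\Box=\Sigma_\Box\cup\Delta_\Box$. By Proposition~\ref{prop:analytic} it suffices to prove, for every $n$ and \emph{all} $X\subseteq\Sigma$, $\Pi\subseteq\Delta$, $C\in\Delta$, $D\in\Sigma$: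
\begin{itemize}
\item[(i)$_n$] if $X,\Pi,F_n\vdash_LC$, then $\vdash e_X\wedge\bigwedge\Pi\to C$;
\item[(ii)$_n$] if $X,\Pi,F_n\vdash_LD$, then $\vdash\bigwedge\Pi\to a_{X,D}$.
\end{itemize}
We use induction on $n$, and assume (i)$_{n-1}$ and (ii)$_{n-1}$ if $n\ge1$.

\emph{Claim.} There is a finite set $Q$ of $p$-free, $Z$-free theorems of $\mathsf{GL}_L$ such that $\sigma(T),Q\vdash_Lf$ for every $f\in F_n$.

For $n=0$ take $Q=\emptyset$. Let $n\ge1$ and let $f=\bigwedge\Box\Gamma\to\Box G$ be in $F_n$, so that
\begin{equation}\label{eq:prem}
\Gamma^+\cup\{\Box G\}\cup F_{n-1}\vdash_LG .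
\end{equation}
Write $\Gamma=\Gamma_1\cup\Gamma_2$ with $\Gamma_1\subseteq\Sigma_\Box$ and $\Gamma_2\subseteq\Delta_\Box$; members of $\Sigma_\Box\cap\Delta_\Box$ may go to either side. Then $\Gamma_1^+\subseteq\Sigma$ and $\Gamma_2^+\subseteq\Delta$.

\emph{Case $G\in\Delta_\Box$.} Then $G,\Box G\in\Delta$, and \eqref{eq:prem} is the hypothesis of (i)$_{n-1}$ for the data $\Gamma_1^+$, $\ \Gamma_2^+\cup\{\Box G\}$, $\ G$. So $\vdash e_{\Gamma_1^+}\wedge\bigwedge\Gamma_2^+\wedge\Box G\to G$, and (L) gives
\[
\vdash\Box e_{\Gamma_1^+}\wedge\bigwedge\Box\Gamma_2\to\Box G .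
\]
Put this $p$-free theorem into $Q$. Together with the member $\bigwedge\Box\Gamma_1\to\Box e_{\Gamma_1^+}$ of $\sigma(T)$ it entails $f$ in $\mathsf{IPC}$.

\emph{Case $G\in\Sigma_\Box\setminus\Delta_\Box$.} Let $Y=\Gamma_1^+\cup\{\Box G\}\subseteq\Sigma$. Then \eqref{eq:prem} is the hypothesis of (ii)$_{n-1}$ for the data $Y$, $\ \Gamma_2^+$, $\ G$. So $\vdash\bigwedge\Gamma_2^+\to a_{Y,G}$, and (N) gives
\[
\vdash\bigwedge\Box\Gamma_2\to\Box a_{Y,G}.
\]
Put this $p$-free theorem into $Q$. Together with the member $\bigwedge\Box\Gamma_1\wedge\Box a_{Y,G}\to\Box G$ of $\sigma(T)$ it entails $f$ in $\mathsf{IPC}$. Since $F_n$ is finite, the claim is proved.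

For (i)$_n$, the hypothesis, the claim and (P1) give $X,\sigma(T)\vdash_L\bigwedge\Pi\wedge\bigwedge Q\to C$. The right-hand side is $p$-free and $Z$-free, so Lemma~\ref{lem:transfer}(i) gives $\sigma(\varepsilon_X)\vdash_L\bigwedge\Pi\wedge\bigwedge Q\to C$. By (P3), \eqref{eq:fix} and $\vdash\bigwedge Q$ we obtain $\vdash e_X\wedge\bigwedge\Pi\to C$.

For (ii)$_n$, the hypothesis and the claim give $\beta,X,\sigma(T)\vdash_LD$ with $\beta=\bigwedge\Pi\wedge\bigwedge Q$. Lemma~\ref{lem:transfer}(ii) gives $\beta\vdash_L\sigma(\alpha_{X,D})$, and by (P3), \eqref{eq:fix} and $\vdash\bigwedge Q$ we obtain $\vdash\bigwedge\Pi\to a_{X,D}$.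
\end{proof}

The sets $\Delta$, $F_n$ and $Q$ depend on $\Pi$ and $C$, but $T$, $e_X$ and $a_{X,D}$ depend only on $A$ and $p$. This is the source of uniformity.

\begin{proof}[Proof of Theorem~\ref{thm:B}, ``if'', and of Theorem~\ref{thm:A}]
Suppose $L$ admits uniform interpolation. Given $A$ and $p$, put $\exists pA=e_{\{A\}}$ and $\forall pA=a_{\emptyset,A}$; their variables lie in $\mathrm{Var}(A)\setminus\{p\}$. Proposition~\ref{prop:sound} gives (E1) with $X=\{A\}$ and (U1) with $X=\emptyset$, $D=A$. Let $B$ be a $p$-free formula of the original language. Proposition~\ref{prop:complete}(i) with $X=\{A\}$, $\Pi=\emptyset$, $C=B$ gives (E2), and Proposition~\ref{prop:complete}(ii) with $X=\emptyset$, $\Pi=\{B\}$, $D=A$ gives (U2). So $\mathsf{GL}_L$ admits uniform interpolation. For $L=\mathsf{IPC}$ the hypothesis is Theorem~\ref{thm:pitts}, and Theorem~\ref{thm:A} follows.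
\end{proof}

\section{The converse and the seven logics}\label{sec:seven}

To pass from $\mathsf{GL}_L$ back to $L$ we need a translation that removes boxes and preserves theorems. Erasing boxes does not work, since it sends L\"ob's axiom to $(A\to A)\to A$. Instead we read every boxed formula as true, as at a world without $R$-successors. Let $t$ fix variables and $\bot$, commute with $\wedge,\vee,\to$, and send every $\Box D$ to $\top$. Then $t(C)$ is box-free, $\mathrm{Var}(t(C))\subseteq\mathrm{Var}(C)$, $t(C)=C$ for box-free $C$, and
\begin{equation}\label{eq:t}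
\mathsf{GL}_L\vdash C\quad\text{implies}\quad L\vdash t(C).
\end{equation}
This is proved by induction on derivations: an instance $\chi(C_1,\dots,C_k)$ of a member of $L$ goes to $\chi(t(C_1),\dots,t(C_k))\in L$; the axiom $\mathrm K$, L\"ob's axiom and conclusions of necessitation go to $\top\to(\top\to\top)$, $\top\to\top$ and $\top$; and $t$ respects modus ponens.

\begin{proof}[Proof of Theorem~\ref{thm:B}, ``only if'']
Let $A$ be box-free and let $\exists pA,\forall pA$ be its uniform interpolants in $\mathsf{GL}_L$. We show that $t(\exists pA)$ and $t(\forall pA)$ are uniform interpolants in $L$; their variables lie in $\mathrm{Var}(A)\setminus\{p\}$. Applying \eqref{eq:t} to (E1) and (U1) gives $L\vdash A\to t(\exists pA)$ and $L\vdash t(\forall pA)\to A$. Let $B$ be box-free and $p$-free. If $L\vdash A\to B$, then $\mathsf{GL}_L\vdash A\to B$, so $\mathsf{GL}_L\vdash\exists pA\to B$ and $L\vdash t(\exists pA)\to B$. If $L\vdash B\to A$, then $\mathsf{GL}_L\vdash B\to\forall pA$ and $L\vdash B\to t(\forall pA)$.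
\end{proof}

For Corollary~\ref{cor:C} we use two results from the literature. Write $\mathsf{IPC}+\chi$ for the least intermediate logic containing $\chi$, and let
\[
\mathsf{KC}=\mathsf{IPC}+\neg q\vee\neg\neg q,\qquad
\mathsf{LC}=\mathsf{IPC}+(q\to r)\vee(r\to q),
\]
\[
\mathsf{BD}_2=\mathsf{IPC}+q\vee\bigl(q\to(r\vee\neg r)\bigr);
\]
$\mathsf{LC}$ is Dummett's logic and $\mathsf{BD}_2$ is the logic of depth at most $2$. By Maksimova's theorem \cite{Mak}, exactly seven consistent intermediate logics have Craig interpolation: $\mathsf{IPC}$, $\mathsf{KC}$, and five logics each of which extends $\mathsf{LC}$ or $\mathsf{BD}_2$. The logics $\mathsf{LC}$ and $\mathsf{BD}_2$ are locally tabular (see \cite{CZ}). Formulas equivalent in a logic are equivalent in its extensions, so all five logics are locally tabular.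

\begin{lemma}\label{lem:loctab}
A locally tabular logic $L$ with Craig interpolation admits uniform interpolation.
\end{lemma}

\begin{proof}
Let $J$ be a finite set of formulas with variables in $\mathrm{Var}(A)\setminus\{p\}$ that represents all such formulas up to equivalence. Put $\exists pA=\bigwedge\{I\in J:L\vdash A\to I\}$ and $\forall pA=\bigvee\{I\in J:L\vdash I\to A\}$. Then (E1) and (U1) hold. Let $B$ be $p$-free. If $L\vdash A\to B$, a Craig interpolant has its variables in $\mathrm{Var}(A)\setminus\{p\}$, so it is equivalent to a conjunct $I$ of $\exists pA$, and $L\vdash I\to B$. If $L\vdash B\to A$, a Craig interpolant is equivalent to a disjunct $I$ of $\forall pA$, and $L\vdash B\to I$.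
\end{proof}

The logic $\mathsf{KC}$ is reduced to $\mathsf{IPC}$ by observing that its axiom is needed only for variables. The resulting premise splits into a part for $A$ and a $p$-free part for $B$, in the same way as the members of $F_n$ did.

\begin{lemma}\label{lem:KC}
$\mathsf{KC}$ admits uniform interpolation.
\end{lemma}

\begin{proof}
In this proof $\vdash$ is derivability in $\mathsf{IPC}$. For a finite set $V$ of variables let $\omega_V=\bigwedge_{q\in V}(\neg q\vee\neg\neg q)$, a theorem of $\mathsf{KC}$. We claim that $\mathsf{KC}\vdash C$ implies $\omega_{\mathrm{Var}(C)}\vdash C$. The formulas derivable in $\mathsf{IPC}$ from instances $\neg D\vee\neg\neg D$ form a logic, so $C$ follows from finitely many such instances. Substituting $\bot$ for the variables outside $C$, we may assume $\mathrm{Var}(D)\subseteq V:=\mathrm{Var}(C)$. It remains to show $\omega_V\vdash\neg D\vee\neg\neg D$, by induction on $D$. For variables this is a conjunct of $\omega_V$, and $\vdash\neg\bot$. For compound formulas argue by cases on $\neg D\vee\neg\neg D$ and $\neg E\vee\neg\neg E$: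
\begin{itemize}
\item $\neg D$ or $\neg E$ gives $\neg(D\wedge E)$, while $\neg\neg D$ with $\neg\neg E$ gives $\neg\neg(D\wedge E)$;
\item $\neg\neg D$ or $\neg\neg E$ gives $\neg\neg(D\vee E)$, while $\neg D$ with $\neg E$ gives $\neg(D\vee E)$;
\item $\neg D$ or $\neg\neg E$ gives $\neg\neg(D\to E)$, while $\neg\neg D$ with $\neg E$ gives $\neg(D\to E)$.
\end{itemize}

Now let $V=\mathrm{Var}(A)$ and, using Theorem~\ref{thm:pitts}, let $E$ be the existential interpolant of $A\wedge\omega_V$ and $U$ the universal interpolant of $\omega_V\to A$ in $\mathsf{IPC}$ with respect to $p$. Their variables lie in $\mathrm{Var}(A)\setminus\{p\}$. From $A\wedge\omega_V\vdash E$ and $U\vdash\omega_V\to A$ we get $\mathsf{KC}\vdash A\to E$ and $\mathsf{KC}\vdash U\to A$. Let $B$ be $p$-free and $V'=\mathrm{Var}(B)$. If $\mathsf{KC}\vdash A\to B$, the claim gives $A\wedge\omega_V\vdash\omega_{V'}\to B$; the right-hand side is $p$-free, so $E\vdash\omega_{V'}\to B$ and $\mathsf{KC}\vdash E\to B$. If $\mathsf{KC}\vdash B\to A$, the claim gives $B\wedge\omega_{V'}\vdash\omega_V\to A$; the left-hand side is $p$-free, so $B\wedge\omega_{V'}\vdash U$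 and $\mathsf{KC}\vdash B\to U$.
\end{proof}

\begin{proof}[Proof of Corollary~\ref{cor:C}]
(b)$\Leftrightarrow$(d) is Theorem~\ref{thm:B}, and (d)$\Rightarrow$(c) is Lemma~\ref{lem:basic}(a). For (c)$\Rightarrow$(a), let $L\vdash A\to B$ with $A,B$ box-free and let $I$ be an interpolant in $\mathsf{GL}_L$; by \eqref{eq:t}, $t(I)$ is an interpolant in $L$. For (a)$\Rightarrow$(b), $L$ is one of the seven logics of Maksimova's theorem: $\mathsf{IPC}$ is covered by Theorem~\ref{thm:pitts}, $\mathsf{KC}$ by Lemma~\ref{lem:KC}, and the other five by Lemma~\ref{lem:loctab}. The count is the count for (a).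
\end{proof}

\begin{thebibliography}{9}

\bibitem{CZ}
Chagrov and Zakharyaschev, \emph{Modal Logic}, 1997.

\bibitem{Mak}
L.~L.~Maksimova, \emph{Craig's theorem in superintuitionistic logics and amalgamable varieties of pseudo-Boolean algebras}, Algebra and Logic 16 (1977), 427--455.

\bibitem{Pitts}
A.~M.~Pitts, \emph{On an interpretation of second order quantification in first order intuitionistic propositional logic}, J. Symb. Logic 57 (1992), 33--52.

\bibitem{Seq}
\emph{Sequent calculi for intuitionistic G\"odel--L\"ob logic}, doi:10.1215/00294527-2021-0011,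
\texttt{https://dspace.library.uu.nl/\allowbreak bitstream/\allowbreak handle/\allowbreak 1874/\allowbreak 425168/\allowbreak 00294527\_2021\_0011.pdf\allowbreak ?sequence=1\&isAllowed=y}.

\end{thebibliography}
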